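# Individuals that arrive twice: the Kripke incompleteness of $\mathbf{QK2}$

## Two individuals on a confluent square

Take four worlds $r,w_1,w_2,w_{12}$. The world $r$ sees $w_1$ and $w_2$; each of $w_1,w_2$ sees $w_{12}$; and $w_{12}$ sees itself. Each world has a set of individuals, and these sets may grow along the arrows:
$$D(r)=\{o\},\quad D(w_1)=\{o,a\},\quad D(w_2)=\{o,b\},\quad D(w_{12})=\{o,a,b\}.$$
Let $A$ be true of $a$ at $w_{12}$ and let $B$ be true of $b$ at $w_{12}$, with nothing else true anywhere. The only world that $w_1$ sees is $w_{12}$, so $\Box A(a)$ holds at $w_1$, and hence $\Diamond\exists x\,\Box A(x)$ holds at $r$. In the same way $\Diamond\exists y\,\Box B(y)$ holds at $r$. Both individuals live in $w_{12}$, which is two steps from $r$, so $\Diamond\Diamond\exists x\exists y(A(x)\wedge B(y))$ also holds at $r$.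

This is not an accident of the example. Suppose only that the frame is *confluent*: any two worlds seen from a common world see a common world. Consider
$$\psi:=\ \Diamond\exists x\,\Box A(x)\wedge\Diamond\exists y\,\Box B(y)\to\Diamond\Diamond\exists x\exists y\,(A(x)\wedge B(y)).$$
If the premise holds at $r$, choose $w_1$ with a witness $a$ and $w_2$ with a witness $b$, and let $w_{12}$ be seen by both. Both $a$ and $b$ have survived to $w_{12}$, and $A(a)\wedge B(b)$ holds there. So $\psi$ is true at every world of every confluent frame, provided that individuals, once born, persist.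

Confluence of a frame is expressed by one axiom on propositions, $\Diamond\Box p\to\Box\Diamond p$. The argument for $\psi$ moved *individuals* around the frame, along two different arrows, to a common world. Can the axiom, together with ordinary quantifier logic, follow every argument of this kind? For $\psi$ it can, as we shall check. With three individuals it cannot, and that is the result of these notes.

## Predicate Kripke frames, $\mathbf{QK2}$, and Kripke completeness

The language has predicate letters of all arities and no function symbols, constants or equality (equality comes in at the very end). Propositional letters are the $0$-ary predicate letters. We take $\Box$ and $\forall$ as primitive and put $\Diamond=\neg\Box\neg$, $\exists=\neg\forall\neg$.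

**Definition (frames and models).** A *predicate Kripke frame* with expanding domains is a pair $(F,D)$ where $F=(W,R)$ is a propositional Kripke frame and $D$ assigns to each world $u$ a nonempty set $D(u)$ such that $uRv$ implies $D(u)\subseteq D(v)$. A *model* on it interprets each $n$-ary letter at each world $u$ by a subset of $D(u)^n$; a $0$-ary letter simply gets a truth value at each world. Atoms, connectives and $\forall$ are evaluated at $u$ classically, with quantifiers ranging over $D(u)$, and $u\models\Box A(\mathbf a)$ iff $v\models A(\mathbf a)$ for all $v$ with $uRv$. A formula is *valid* in $(F,D)$ if it is true at all worlds, under all assignments, in all models on $(F,D)$. The frame *validates* a set of formulas if every member of the set is valid in it.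

**Example.** Let $u$ see only $v$, let $v$ see nothing, and let $D(u)=\{o\}$, $D(v)=\{o,a\}$. If $A$ is true only of $o$ at $v$, then $\forall x\Box A(x)$ holds at $u$ and $\Box\forall xA(x)$ does not. Individuals born at $v$ are invisible to quantifiers at $u$.

**Definition (logics).** A *modal predicate logic* is a set of formulas that contains classical first-order logic and $\Box(A\to B)\to(\Box A\to\Box B)$ and is closed under modus ponens, generalization, necessitation and substitution. For a propositional modal logic $\Lambda$, $\mathbf Q\Lambda$ is the smallest modal predicate logic containing the theorems of $\Lambda$. Let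
$$A2:=\Diamond\Box p\to\Box\Diamond p,\qquad \mathbf{K2}:=\mathbf K+A2,$$
so that $\mathbf{QK2}=\mathbf{QK}+A2$.

Substitution replaces a letter $P(x_1,\dots,x_n)$ by a formula $B$ which may contain further free variables, called *parameters*. For example, $\Diamond\Box P(x)\to\Box\Diamond P(x)$ is a substitution instance of $A2$ with the parameter $x$. This detail will matter.

**Definition (completeness).** A modal predicate logic $L$ is *Kripke complete* if it coincides with the set of all formulas valid in every predicate Kripke frame with expanding domains that validates $L$.

One inclusion always holds: a formula of $L$ is valid in each frame validating $L$. So $L$ is *incomplete* exactly when some formula is valid in every frame validating $L$ and yet is not in $L$.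

**Deriving $\psi$.** We record four schemes of $\mathbf{QK2}$:

1. $\exists x\Box B\to\Box\exists xB$. From $B\to\exists xB$ we get $\Box B\to\Box\exists xB$, and $x$ is not free on the right.
2. $\exists x\Diamond B\to\Diamond\exists xB$, for the same reason.
3. $\Diamond\Box B\to\Box\Diamond B$, with parameters allowed in $B$. This is substitution in $A2$.
4. $\Diamond\Box B\wedge\Diamond\Box C\to\Diamond\Diamond(B\wedge C)$. By (3) the premise gives $\Box\Diamond B\wedge\Diamond\Box C$, hence $\Diamond(\Diamond B\wedge\Box C)$, hence $\Diamond\Diamond(B\wedge C)$.

By (1), the premise of $\psi$ gives $\Diamond\Box\exists xA(x)\wedge\Diamond\Box\exists yB(y)$. By (4) it gives $\Diamond\Diamond(\exists xA(x)\wedge\exists yB(y))$, which is the conclusion of $\psi$. So $\psi\in\mathbf{QK2}$.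

The conjecture stated in "Completeness for modal predicate logics" (https://www.mathnet.ru/PresentFiles/43692/talklos24.pdf) says that $\mathbf{QK2}$ is Kripke incomplete. We prove that it is.

## A formula about three pairs

With two individuals we only asked that they meet. With three, let us ask the pairs to meet and *record* the meeting in a binary letter, and then ask for one world where the three records fit together. Use unary letters $A_1,A_2,A_3$ and binary letters $P_{12},P_{13},P_{23}$. For $i<j$ put
$$\theta_{ij}:=\forall x\forall y\,\bigl(A_i(x)\wedge A_j(y)\to\Box\Box P_{ij}(x,y)\bigr).$$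
Let $\varphi:=H\to C$, where
$$H:=\bigwedge_{i=1}^{3}\Diamond\exists x\,\Box A_i(x)\ \wedge\bigwedge_{1\le i<j\le3}\Box\Box\,\theta_{ij},$$
$$C:=\Diamond\Diamond\Diamond\Diamond\,\exists x_1\exists x_2\exists x_3\bigl(P_{12}(x_1,x_2)\wedge P_{13}(x_1,x_3)\wedge P_{23}(x_2,x_3)\bigr).$$

**Theorem 1.** *$\varphi$ is valid in all predicate Kripke frames (with expanding domains) validating $\mathbf{QK2}$, but $\varphi\notin\mathbf{QK2}$. Hence $\mathbf{QK2}$ is Kripke incomplete.*

We begin with the first half.

**Proposition 1.** *$\varphi$ is valid in every predicate Kripke frame validating $\mathbf{QK2}$.*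

**Step 1: the frame is confluent.** This step lets us draw squares. Let $(F,D)$ validate $\mathbf{QK2}$, and suppose $xRy$, $xRz$ while $y,z$ have no common successor. Make the $0$-ary letter $p$ true exactly at the successors of $y$. Then $y\models\Box p$, so $x\models\Diamond\Box p$. No successor of $z$ satisfies $p$, so $z\not\models\Diamond p$ and $x\not\models\Box\Diamond p$. Thus $A2$ fails at $x$, a contradiction.

**Step 2: three pairs meet.** This step uses the premises of $H$. Let $r\models H$ in a model on $(F,D)$. For each $i$ choose $w_i$ with $rRw_i$ and $a_i\in D(w_i)$ with $w_i\models\Box A_i(a_i)$. For $i<j$, confluence over $r$ gives $w_{ij}$ with $w_iRw_{ij}$ and $w_jRw_{ij}$. Then $a_i,a_j\in D(w_{ij})$ and $w_{ij}\models A_i(a_i)\wedge A_j(a_j)$. Since $w_{ij}$ is two steps from $r$, $\theta_{ij}$ holds there, so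
$$w_{ij}\models\Box\Box P_{ij}(a_i,a_j).$$

**Step 3: the records are brought to one world.** Three more squares do it.

- Over $w_1$: there is a common successor $u_1$ of $w_{12},w_{13}$, and $u_1\models\Box P_{12}(a_1,a_2)\wedge\Box P_{13}(a_1,a_3)$.
- Over $w_2$: there is a common successor $u_2$ of $w_{12},w_{23}$, and $u_2\models\Box P_{23}(a_2,a_3)$.
- Over $w_{12}$, which sees both $u_1$ and $u_2$: there is a common successor $f$ of $u_1,u_2$.

Hence $f\models P_{12}(a_1,a_2)\wedge P_{13}(a_1,a_3)\wedge P_{23}(a_2,a_3)$. The path $r\to w_1\to w_{12}\to u_1\to f$ has length four, so $r\models C$. $\blacksquare$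

## How far the axioms follow the frame argument

The natural next move is to turn this argument into a derivation, as we did for $\psi$. Assume $H$ and see how far schemes (1)–(4) go.

**Step 1: each $A_i$ is met from everywhere.** From $\Diamond\exists x\Box A_i(x)$ we get $\Diamond\Box\exists xA_i(x)$ by (1), and $\Box\Diamond\exists xA_i(x)$ by (3).

**Step 2: the second individual promises a partner for $P_{23}$.** Combine $\Diamond\exists x_2\Box A_2(x_2)$ with $\Box\Diamond\exists zA_3(z)$ and $\Box\Box\theta_{23}$ to get
$$\Diamond\exists x_2\bigl(\Box A_2(x_2)\wedge\Diamond\exists z\,A_3(z)\wedge\Box\theta_{23}\bigr).$$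
Inside the outer $\Diamond\exists x_2$ the bracket implies $\Diamond\exists z(A_2(x_2)\wedge A_3(z)\wedge\theta_{23})$, hence $\Diamond\exists z\,\Box\Box P_{23}(x_2,z)$, hence $\Diamond\Box\exists z\,\Box P_{23}(x_2,z)$ by (1), hence $\Box\Diamond\exists z\,\Box P_{23}(x_2,z)$ by (3) with the parameter $x_2$. So
$$\Diamond\exists x_2\,\Box B_2(x_2),\qquad B_2(x):=A_2(x)\wedge\Diamond\exists z\,\Box P_{23}(x,z).$$
In the same way, $\Diamond\exists x_1\Box B_1(x_1)$ with $B_1(x):=A_1(x)\wedge\Diamond\exists z\,\Box P_{13}(x,z)$.

**Step 3: the first two individuals meet and keep their promises.** As in Step 1, $\Diamond\exists x_2\Box B_2(x_2)$ gives $\Box\Diamond\exists x_2B_2(x_2)$. With $\Box\Box\theta_{12}$ we get $\Diamond\exists x_1(\Box B_1(x_1)\wedge\Diamond\exists x_2B_2(x_2)\wedge\Box\theta_{12})$. By (2) this yields $\Diamond\Diamond\exists x_1\exists x_2(B_1(x_1)\wedge B_2(x_2)\wedge\theta_{12})$, and so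
$$\Diamond\Diamond\exists x_1\exists x_2\bigl(\Box\Box P_{12}(x_1,x_2)\wedge\Diamond\exists z\,\Box P_{13}(x_1,z)\wedge\Diamond\exists z\,\Box P_{23}(x_2,z)\bigr).$$

**Step 4: the last square, with parameters $x_1,x_2$.** By (1) the last two conjuncts give $\Diamond\Box\exists zP_{13}(x_1,z)$ and $\Diamond\Box\exists zP_{23}(x_2,z)$. Scheme (4) and $\Box\Box P_{12}(x_1,x_2)$ give, after moving the quantifiers out by (2),
$$\Diamond\Diamond\Diamond\Diamond\,\exists x_1\exists x_2\bigl(P_{12}(x_1,x_2)\wedge\exists z\,P_{13}(x_1,z)\wedge\exists z\,P_{23}(x_2,z)\bigr).$$

So $\mathbf{QK2}$ proves $H\to C^-$, where $C^-$ is this last formula. It differs from $C$ in a single respect: there are two quantifiers $\exists z$ where $C$ has one $\exists x_3$. Look at what happened. The last use of $A2$ takes place over $w_{12}$. It may carry as parameters the individuals present at $w_{12}$, namely $a_1$ and $a_2$. The third individual is not among them. It reaches $f$ by two routes,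
$$w_3\to w_{13}\to u_1\to f\qquad\text{and}\qquad w_3\to w_{23}\to u_2\to f,$$
and in a Kripke frame it arrives as the same object because individuals do not change as they travel. No use of $A2$ in our derivation says so.

This tells us what a countermodel must do. We want a notion of model in which an individual may turn into another one as it moves along an arrow. Every square used by $A2$ must carry the individuals at its base in the same way along both sides. But $a_3$ should be able to arrive at $f$ as two different objects.

## Individuals carried by functions

**Definition (systems).** A *system* is $S=(W,R,D,\rho)$, where $W\ne\emptyset$, $R\subseteq W^2$, each $D(u)$ is a nonempty set, and $\rho_{uv}:D(u)\to D(v)$ is a function for each pair $uRv$. No further coherence is required. A *model* on $S$ interprets each $n$-ary letter at each $u$ by a subset of $D(u)^n$. For an assignment $g:\mathrm{Var}\to D(u)$, truth $M,u\models_gA$ is classical at $u$ for atoms, connectives and $\forall$, and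
$$M,u\models_g\Box A\iff M,v\models_{\rho_{uv}\circ g}A\ \text{ for all }v\text{ with }uRv.$$

Predicate Kripke frames are the systems whose maps are inclusions. For general systems there is a trap.

**Example (a square that does not commute).** Let $x$ see $y$ and $z$, let $y$ and $z$ see $w$, and let $w$ see $w$. Let $D(x)=D(y)=D(z)=\{a\}$ and $D(w)=\{b,c\}$, with $\rho_{yw}(a)=b$, $\rho_{zw}(a)=c$, $\rho_{ww}=\mathrm{id}$. The relation is confluent, so $A2$ with its $0$-ary $p$ is true in every model on this system. Now let $P$ be true exactly of $b$ at $w$. Then $y\models\Box P(a)$, since $a$ is carried to $b$; so $x\models\Diamond\Box P(a)$. But $z\not\models\Diamond P(a)$, since $a$ is carried to $c$. The substitution instance $\Diamond\Box P(v)\to\Box\Diamond P(v)$ fails at $x$.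

So the formulas true in all models on one system need not be closed under substitution. The cure is to let worlds remember finitely many individuals, which will play the parts of the parameters.

**Definition ($S^n$ and $L(S)$).** For $n\ge0$ the system $S^n$ has as worlds the pairs $(u,\mathbf d)$ with $u\in W$ and $\mathbf d\in D(u)^n$. The world $(u,\mathbf d)$ sees exactly the worlds $(v,\rho_{uv}(\mathbf d))$ with $uRv$, where $\rho_{uv}$ is applied componentwise. Its domain is $D(u)$, and the maps are the $\rho_{uv}$. So $S^0=S$. Let $L(S)$ be the set of formulas true at all worlds, under all assignments, in all models on all $S^n$, $n\ge0$.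

In the example, $(x,a)$ sees $(y,a)$ and $(z,a)$ in $S^1$; the first of these sees only $(w,b)$ and the second only $(w,c)$. So $S^1$ is not confluent, and making $p$ true exactly at $(w,b)$ refutes $A2$ itself at $(x,a)$. The bad system is now excluded by $A2\notin L(S)$, as it should be.

**Lemma 1.** *$L(S)$ is a modal predicate logic: it contains $\mathbf{QK}$ and is closed under modus ponens, generalization, necessitation and substitution.*

**Step 1: three facts about truth.** These are the tools for checking axioms. They hold in every model $M$ on every system.

(i) *If $g$ and $h$ agree on the free variables of $A$, then $M,u\models_gA$ iff $M,u\models_hA$.* Induction on $A$. Atoms and connectives are clear. For $\forall zE$, the assignments $g[z\mapsto c]$ and $h[z\mapsto c]$ agree on the free variables of $E$. For $\Box E$, the assignments $\rho_{uv}\circ g$ and $\rho_{uv}\circ h$ agree on the free variables of $E$.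

(ii) *Let $\mathbf x$ be a tuple of distinct variables and $\mathbf z$ a tuple of the same length, with each $z_i$ free for $x_i$ in $A$. Then $M,u\models_gA[\mathbf z/\mathbf x]$ iff $M,u\models_{g[\mathbf x\mapsto g(\mathbf z)]}A$.* Induction on $A$. Atoms and connectives are clear. For $\forall yE$, drop from $\mathbf x$ the variables that are not free in $\forall yE$; this changes neither side, by (i). Then $y$ is no $x_i$, and $y$ is no $z_i$ because $z_i$ is free for $x_i$. So $(\forall yE)[\mathbf z/\mathbf x]=\forall y(E[\mathbf z/\mathbf x])$. For each $c$, the induction hypothesis at $g[y\mapsto c]$ turns $E[\mathbf z/\mathbf x]$ into $E$ under $g[y\mapsto c][\mathbf x\mapsto g(\mathbf z)]=g[\mathbf x\mapsto g(\mathbf z)][y\mapsto c]$. For $\Box E$, the induction hypothesis at $v$ turns $E[\mathbf z/\mathbf x]$ under $\rho_{uv}\circ g$ into $E$ under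
$$(\rho_{uv}\circ g)[\mathbf x\mapsto\rho_{uv}(g(\mathbf z))]=\rho_{uv}\circ(g[\mathbf x\mapsto g(\mathbf z)]).$$

(iii) *Formulas that differ only in names of bound variables are equivalent.* If $y$ is not free in $E$ and is free for $x$ in $E$, with $y\neq x$, then $\forall yE[y/x]$ holds under $g$ iff for all $c$, $E$ holds under $g[y\mapsto c][x\mapsto c]$ by (ii), iff for all $c$, $E$ holds under $g[x\mapsto c]$ by (i). Equivalence at all worlds under all assignments is preserved by connectives, $\forall$ and $\Box$, so subformulas may be replaced.

**Step 2: axioms of $\mathbf{QK}$ and the first three rules.** We check truth in every model on every system. Tautologies are clear. $\forall xA\to A[y/x]$: if $\forall xA$ holds under $g$, then $A$ holds under $g[x\mapsto g(y)]$, which is $A[y/x]$ under $g$ by (ii). $\forall x(A\to B)\to(A\to\forall xB)$ with $x$ not free in $A$: if $A$ holds under $g$, it holds under every $g[x\mapsto c]$ by (i), and hence so does $B$. $\Box(A\to B)\to(\Box A\to\Box B)$ is read off the clause for $\Box$. In any one model, modus ponens, generalization and necessitation preserve truth at all worlds under all assignments.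

**Step 3: substitution.** This is where the tuples in $S^n$ are used. Let $A\in L(S)$, and let $A^*$ arise from $A$ by replacing letters $P$, one or several at once, by formulas $B_P$. The variables $\mathbf x$ mark the argument places in $B_P$. The other free variables of all the $B_P$ are among a common list of parameters $\mathbf y=(y_1,\dots,y_k)$, distinct from the variables $\mathbf x$. By (iii) we may rename bound variables, so that no $y_i$ is bound in $A$ and the variables to be put for $\mathbf x$ are free for them in $B_P$. Thus an atom $P(\mathbf z)$ becomes $B_P[\mathbf z/\mathbf x]$.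

Let $M$ be a model on $S^m$. Define a model $M'$ on $S^{m+k}$, whose worlds we write $(v,\mathbf d,\mathbf e)$ with $|\mathbf d|=m$, $|\mathbf e|=k$. There a replaced letter $P$ is true of $\mathbf c$ iff $M,(v,\mathbf d)\models B_P$ under $\mathbf x\mapsto\mathbf c$, $\mathbf y\mapsto\mathbf e$. All other letters are interpreted as in $M$ at $(v,\mathbf d)$. We claim that for every subformula $E$ of $A$ and every $g$,
$$M,(v,\mathbf d)\models_gE^*\iff M',(v,\mathbf d,g(\mathbf y))\models_gE.\qquad(5)$$

- For an atom $P(\mathbf z)$ with $P$ replaced: by (ii) and (i), the left side says that $B_P$ holds at $(v,\mathbf d)$ under $\mathbf x\mapsto g(\mathbf z)$, $\mathbf y\mapsto g(\mathbf y)$. This is the definition of $P$ being true of $g(\mathbf z)$ at $(v,\mathbf d,g(\mathbf y))$. For other atoms and for connectives the claim is clear.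
- For $\forall zE$: here $z\notin\mathbf y$, so $g[z\mapsto c](\mathbf y)=g(\mathbf y)$. The induction hypothesis at $g[z\mapsto c]$ therefore speaks of the same world of $S^{m+k}$, for every $c\in D(v)$.
- For $\Box E$: the successors of $(v,\mathbf d,g(\mathbf y))$ are the worlds $(v',\rho_{vv'}(\mathbf d),(\rho_{vv'}\circ g)(\mathbf y))$ with $vRv'$, and the induction hypothesis applies to the assignment $\rho_{vv'}\circ g$ at each of them.

Since $A\in L(S)$, $A$ is true everywhere in $M'$, so by (5) $A^*$ is true everywhere in $M$. As $M$ and $m$ were arbitrary, $A^*\in L(S)$. $\blacksquare$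

The next lemma turns the requirement "squares carry the individuals at their base equally along both sides" into a sufficient condition for $\mathbf{QK2}$.

**Lemma 2.** *Suppose that whenever $uRv$ and $uRw$ in $S$, there is $z$ with $vRz$, $wRz$ and $\rho_{vz}\rho_{uv}=\rho_{wz}\rho_{uw}$. Then $\mathbf{QK2}\subseteq L(S)$.*

**Proof.** Each $S^n$ is confluent: if $(u,\mathbf d)$ sees $(v,\rho_{uv}\mathbf d)$ and $(w,\rho_{uw}\mathbf d)$, then both see $(z,\rho_{vz}\rho_{uv}\mathbf d)=(z,\rho_{wz}\rho_{uw}\mathbf d)$. In a model on $S^n$ the truth of a $0$-ary letter $p$ depends only on the world. If $\Diamond\Box p$ holds at a world $s$, some successor $s'$ of $s$ has $p$ at all its successors; any successor of $s$ shares a successor with $s'$, and $p$ holds there; so $\Box\Diamond p$ holds at $s$. Hence $A2\in L(S)$. By Lemma 1, $L(S)$ contains every theorem of $\mathbf{K2}$ and then all of $\mathbf{QK2}$. $\blacksquare$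

## Fourteen worlds in which $a_k$ arrives at $f_{ij}$ as two objects

Now build the countermodel by following the demands. Start with $r$, and let $r$ see worlds $1,2,3$, with $a_i$ born at $i$. Lemma 2 asks for a world where $i$ and $j$ meet: call it $ij$. Over $i$, the worlds $ij$ and $ik$ must meet: call the meeting $u_i$. Over $ij$, the worlds $u_i$ and $u_j$ must meet, at $f_{ij}$ say, and the two ways from $ij$ to $f_{ij}$ must agree on $a_i$ and $a_j$. They are *not* asked to agree on $a_k$, which is absent at $ij$. So let $a_k$ arrive at $f_{ij}$ from $u_i$ as $a_k^i$ and from $u_j$ as $a_k^j$. Over $u_i$, the worlds $f_{ij}$ and $f_{ik}$ must meet and here $a_1,a_2,a_3$ are all present; collapse everything to one point $o$ there.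

Throughout, $\{i,j,k\}=\{1,2,3\}$, and the names $ij$ and $f_{ij}$ are unordered in $i,j$. The system $S_0$ is this:

| level | worlds | domain | immediate successors |
|---|---|---|---|
| 0 | $r$ | $\{o\}$ | $1,2,3$ |
| 1 | $i$ | $\{o,a_i\}$ | $ij,\ ik$ |
| 2 | $ij$ | $\{o,a_i,a_j\}$ | $u_i,\ u_j$ |
| 3 | $u_i$ | $\{o,a_1,a_2,a_3\}$ | $f_{ij},\ f_{ik}$ |
| 4 | $f_{ij}$ | $\{o,a_i,a_j,a_k^i,a_k^j\}$ | $t$ |
| 5 | $t$ | $\{o\}$ | $t$ |

All listed elements are distinct; in particular $a_k^i\ne a_k^j$. The relation is given by the last column. The maps $\rho$ are inclusions, with two exceptions: for $u_i\to f_{ij}$, the elements $o,a_i,a_j$ are fixed and $a_k\mapsto a_k^i$; and maps into $t$ send everything to $o$.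

**Step 1: $\mathbf{QK2}\subseteq L(S_0)$.** We check the hypothesis of Lemma 2. If $v=w$, it suffices that $v$ has a successor, which is so for every world. For $v\ne w$:

- over $r$: $i$ and $j$ meet in $ij$, along inclusions;
- over $i$: $ij$ and $ik$ meet in $u_i$, along inclusions;
- over $ij$: $u_i$ and $u_j$ meet in $f_{ij}$, and both composites $D(ij)\to D(f_{ij})$ fix $o,a_i,a_j$;
- over $u_i$: $f_{ij}$ and $f_{ik}$ meet in $t$, and both composites are constantly $o$;
- $f_{ij}$ and $t$ have only one successor.

**Step 2: the interpretation $M$.** It makes $P_{ij}$ true of what $H$ will force, and of little more. Write $P_{ji}(y,x)$ for $P_{ij}(x,y)$. The letter $A_i$ is true exactly of $a_i$ at the worlds $i,ij,ik$, and of nothing elsewhere. The letter $P_{ij}$ is true exactly of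

- $(a_i,a_j)$ at $ij,\ u_i,\ u_j,\ f_{ij}$;
- $(a_i,a_j^i)$ at $f_{ik}$;
- $(a_i^j,a_j)$ at $f_{jk}$,

and it is empty at all other worlds. The elements named do lie in the domains: $D(f_{ik})$ contains $a_j^i$, and $D(f_{jk})$ contains $a_i^j$. Exchanging $i$ and $j$ exchanges the last two items, so the definition is consistent with the convention for $P_{ji}$. All remaining letters are empty (false, if $0$-ary).

**Step 3: $r\models H$.** The successors $ij,ik$ of $i$ satisfy $A_i(a_i)$, and $a_i$ is carried to itself there; so $i\models\Box A_i(a_i)$ and $r\models\Diamond\exists x\Box A_i(x)$. For the conjunct $\Box\Box\theta_{ij}$: among all worlds, $ij$ is the only one where both $A_i$ and $A_j$ are nonempty, and there they hold only of $a_i$ and $a_j$ respectively. So it suffices that $ij\models\Box\Box P_{ij}(a_i,a_j)$. The two-step paths from $ij$ go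

- via $u_i$ or $u_j$ to $f_{ij}$, carrying $(a_i,a_j)$ to $(a_i,a_j)$;
- via $u_i$ to $f_{ik}$, carrying it to $(a_i,a_j^i)$;
- via $u_j$ to $f_{jk}$, carrying it to $(a_i^j,a_j)$.

In each case the resulting pair is in $P_{ij}$ at the endpoint.

**Step 4: $r\not\models C$.** The worlds reachable from $r$ in exactly four steps are $f_{12},f_{13},f_{23}$. Let us read off the three relations at $f_{ij}$. The first item for the pair $i,j$ gives $P_{ij}$. For the pair $i,k$, the remaining index is $j$, and the second item says that at $f_{ij}$ the relation $P_{ik}$ holds of $(a_i,a_k^i)$. For the pair $j,k$, the remaining index is $i$, and at $f_{ji}$ the relation $P_{jk}$ holds of $(a_j,a_k^j)$. So at $f_{ij}$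
$$P_{ij}=\{(a_i,a_j)\},\qquad P_{ik}=\{(a_i,a_k^i)\},\qquad P_{jk}=\{(a_j,a_k^j)\}.$$
A triple satisfying the three atoms of $C$ at $f_{ij}$ would have as its $k$-th component both $a_k^i$ and $a_k^j$, which are distinct. So $C$ fails at $r$.

**Step 5: conclusion.** $\varphi$ is false at $r$ in the model $M$ on $S_0=S_0^0$, so $\varphi\notin L(S_0)\supseteq\mathbf{QK2}$. With Proposition 1 this proves Theorem 1. $\blacksquare$

At $f_{12}$ the formula $P_{12}(a_1,a_2)\wedge\exists z\,P_{13}(a_1,z)\wedge\exists z\,P_{23}(a_2,z)$ is true, with $z=a_3^1$ and $z=a_3^2$. So $C^-$ holds at $r$, as it must, since $H\to C^-$ was derived in $\mathbf{QK2}$.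

## Loops, intervals of logics, and coherent systems

The same formula and the same interpretation prove more. Let $S_1$ be $S_0$ with all loops $u\to u$ added, with $\rho_{uu}=\mathrm{id}$; on $t$ the loop was already the identity.

**Definition (coherence).** A system is *coherent* if any two $R$-paths with the same start and the same end induce the same composite map, where the empty path induces the identity.

Predicate Kripke frames with expanding domains are coherent, since all composites are inclusions. A coherent system that is not of this kind: $u$ sees only $v$, $v$ sees nothing, $D(u)=\{a,b\}$, $D(v)=\{c\}$. The system $S_0$ is not coherent: the paths $3\to13\to u_1\to f_{12}$ and $3\to23\to u_2\to f_{12}$ send $a_3$ to $a_3^1$ and to $a_3^2$.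

**Theorem 2.**

*(a) Let $L$ be a modal predicate logic with $\mathbf{QK2}\subseteq L\subseteq L(S_0)$ or $\mathbf{QK2}\subseteq L\subseteq L(S_1)$. Then $L$ is Kripke incomplete. In particular $\mathbf Q\Lambda$ is incomplete for every propositional logic $\Lambda$ with*
$$\mathbf{K2}\subseteq\Lambda\subseteq\mathbf{K2}+\Diamond\top+(\Box^5p\leftrightarrow\Box^6p)$$
*or*
$$\mathbf{K2}\subseteq\Lambda\subseteq\mathbf{K2}+(\Box p\to p)+(\Box^5p\to\Box^6p),$$
*e.g. for $\mathbf{K2}$, $\mathbf{D2}=\mathbf{K2}+\Diamond\top$ and $\mathbf{T2}=\mathbf{K2}+(\Box p\to p)$.*

*(b) These logics $L$ are incomplete even for the larger class of coherent systems: $\varphi\notin L$, although $\varphi$ is true in every model on every coherent system $S$ with $L\subseteq L(S)$.*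

*(c) Theorem 1 remains true for the extension $\mathbf{QK2}^{=}$ of $\mathbf{QK2}$ by equality with the axioms $x=x$ and $x=y\to(A\to A')$, where $A'$ is obtained from $A$ by replacing some free occurrences of $x$ by $y$, free for $x$ there. Here ordinary Kripke frames interpret $=$ as identity, or as any interpretation validating these axioms.*

**Step 1: $\mathbf{QK2}\subseteq L(S_1)$.** We check the hypothesis of Lemma 2. Pairs of non-loop edges from one world, and the loop at $t$, were treated for $S_0$. A pair $u\to u$, $u\to v$ (where $v=u$ is allowed) is completed at $z=v$, by $u\to v$ on the first side and the loop $v\to v$ on the second; both composites equal $\rho_{uv}$.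

**Step 2: $S_1$ refutes $\varphi$.** Use the interpretation $M$ again. Now $i\models\Box A_i(a_i)$ also requires $A_i(a_i)$ at $i$, which holds. As before, $ij$ is the only world where both $A_i$ and $A_j$ are nonempty, and only at $a_i,a_j$. The paths of length two from $ij$ now also reach $ij$, $u_i$, $u_j$, carrying $(a_i,a_j)$ to itself, and $P_{ij}(a_i,a_j)$ holds at these three worlds. The paths of length two that reach level 4 contain no loop and were treated before. So $r\models H$. The worlds reachable from $r$ in four steps are those of levels at most $4$. At levels 0 and 1 all the $P$'s are empty. At $ij$ only $P_{ij}$ is nonempty. At $u_i$ the letter $P_{jk}$ is empty. At level 4 the argument for $S_0$ applies. So $r\not\models C$, and $\varphi\notin L(S_1)$.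

**Step 3: proof of (a) for predicate logics.** Let $\mathbf{QK2}\subseteq L\subseteq L(S_e)$ with $e\in\{0,1\}$. A frame validating $L$ validates $\mathbf{QK2}$, so $\varphi$ is valid in it by Proposition 1. But $\varphi\notin L(S_e)\supseteq L$. Hence $L$ is incomplete.

**Step 4: the propositional logics in (a).** If $\mathbf{K2}\subseteq\Lambda$, then $\mathbf{QK2}\subseteq\mathbf Q\Lambda$. If moreover the underlying propositional frame of every $S_e^n$ validates $\Lambda$, then $\Lambda\subseteq L(S_e)$, because a model on $S_e^n$ gives $0$-ary letters truth values world by world; so $\mathbf Q\Lambda\subseteq L(S_e)$ by Lemma 1, and Step 3 applies. The formulas valid in a propositional frame form a normal modal logic, and $A2$ is valid in all $S_e^n$ (proof of Lemma 2). So it is enough to check the added axioms.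

In $S_0^n$: every world has a successor, so $\Diamond\top$ is valid. Each step raises the level by one until $t$ is reached, and $t$ leads only to $t$. So from any $(u,\mathbf d)$, every path of length 5 and every path of length 6 ends in $(t,o,\dots,o)$, and such paths exist. Hence $\Box^5p$ and $\Box^6p$ both say that $p$ holds at $(t,o,\dots,o)$, and $\Box^5p\leftrightarrow\Box^6p$ is valid.

In $S_1^n$: since $\rho_{uu}=\mathrm{id}$, each world sees itself, so $\Box p\to p$ is valid. Each non-loop step raises the level, and levels run from 0 to 5, so a path of length 6 contains a loop step. A loop step does not change the world of $S_1^n$; deleting it gives a path of length 5 with the same start and end. Hence $\Box^5p\to\Box^6p$ is valid. The logics $\mathbf{K2}$ and $\mathbf{D2}$ lie in the first interval and $\mathbf{T2}$ lies in the second. This proves (a).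

**Step 5: proof of (b).** This step checks that Proposition 1 used path-independence and nothing else about inclusions. We know $\varphi\notin L$. Let $S$ be coherent with $L\subseteq L(S)$, so that $A2\in L(S)$. As $0$-ary letters may be interpreted arbitrarily on $W$ (take $n=0$), Step 1 of Proposition 1 shows that $R$ is confluent. Let $r\models H$ in a model on $S$. Choose $w_i$ and $a_i\in D(w_i)$ with $w_i\models\Box A_i(a_i)$, and then $w_{ij},u_1,u_2,f$ by confluence exactly as before. For $v$ reachable from $w_i$, let $a_i@v$ be the image of $a_i$ along any path from $w_i$ to $v$. By coherence this is well defined, and $\rho_{vv'}(a_i@v)=a_i@v'$ whenever $vRv'$.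

Then $w_{ij}\models A_i(a_i@w_{ij})\wedge A_j(a_j@w_{ij})$. Since $r\models\Box\Box\theta_{ij}$, we get $w_{ij}\models\Box\Box P_{ij}(a_i@w_{ij},a_j@w_{ij})$. Following $w_{12}\to u_1\to f$ gives $P_{12}(a_1@f,a_2@f)$ at $f$. Following $w_{13}\to u_1\to f$ gives $P_{13}(a_1@f,a_3@f)$. Following $w_{23}\to u_2\to f$ gives $P_{23}(a_2@f,a_3@f)$. The three atoms of $C$ hold of the triple $(a_1@f,a_2@f,a_3@f)$, and $f$ is four steps from $r$. So $r\models C$, and $\varphi$ is true in every model on $S$. This proves (b).

**Remark.** For a predicate Kripke frame $S$, the set $L(S)$ consists precisely of the formulas valid in $S$ in the ordinary sense, so (b) does concern a larger class of structures. Indeed, let $M$ be a model on $S^n$ and $(u,\mathbf d)$ a world. Since the maps are inclusions, the successors of $(v,\mathbf d)$ are the $(v',\mathbf d)$ with $vRv'$. Let $M'$ on $S$ interpret letters at $v$ as $M$ does at $(v,\mathbf d)$ if $\mathbf d\in D(v)^n$, and as empty otherwise. By induction, truth at $(v,\mathbf d)$ in $M$ and at $v$ in $M'$ agree for all $v$ reachable from $u$. So a formula refuted on $S^n$ is refuted on $S$.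

**Remark.** The range in (a) does not extend to the transitive case: $\mathbf{QS4.2}$ is known to be Kripke complete for directed frames with expanding domains (Corsi and Ghilardi, *Directed frames*, Arch. Math. Logic 29, 1989). By Theorem 2(a), replacing transitivity there by $\Box^5p\to\Box^6p$ destroys completeness.

## Equality read as identity in $S_0^n$

It remains to prove Theorem 2(c). The maps of $S_0$ may merge individuals, as happens at $t$. They never split one, and this is all that the equality axioms need.

**Step 1: $\varphi\notin\mathbf{QK2}^{=}$.** Interpret $=$ as identity at every world of every $S_0^n$. The proof of Lemma 1 is unaffected. Equations are further atoms in facts (i)–(iii). In the substitution step an equation $E$ is not replaced, so $E^*=E$, and it has the same value at $(v,\mathbf d)$ and at $(v,\mathbf d,g(\mathbf y))$, which have the same domain. So the formulas with equality true in all models on all $S_0^n$ form a modal predicate logic, and it contains $A2$ as in Lemma 2.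

We check the equality axioms. The formula $x=x$ is true. For $x=y\to(A\to A')$, let $\hat A$ be $A$ with a fresh variable $x'$ at the occurrences of $x$ to be replaced. Then $A=\hat A[x/x']$ and $A'=\hat A[y/x']$, and both $x$ and $y$ are free for $x'$ in $\hat A$. By (ii), $A$ under $g$ is $\hat A$ under $g[x'\mapsto g(x)]$, and $A'$ under $g$ is $\hat A$ under $g[x'\mapsto g(y)]$. If $g(x)=g(y)$ these assignments are the same, so $A$ and $A'$ have the same value.

Hence every theorem of $\mathbf{QK2}^{=}$ is true in all models on all $S_0^n$, while $\varphi$ is false at $r$ in $M$.

**Step 2: $\varphi$ is valid in the ordinary frames validating $\mathbf{QK2}^{=}$.** Step 2 and Step 3 of Proposition 1 do not mention equality, so only confluence needs a check: the model refuting $A2$ on a non-confluent frame must be one in which $=$ is allowed to have its interpretation. If $=$ is identity, there is nothing to check.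

Suppose $=$ is interpreted by relations $E_u$ on $D(u)$ validating the axioms. The instances $x=x$, $x=y\to(x=x\to y=x)$ and $x=y\to(x=z\to y=z)$ show that each $E_u$ is an equivalence relation. The instance $x=y\to(\Box\,x=x\to\Box\,x=y)$ shows that $uRv$ implies $E_u\subseteq E_v$. Let $p$ be interpreted as in Step 1 of Proposition 1, let every letter of positive arity be empty, and let the other $0$-ary letters be false. We claim that truth at $u$ does not change when an assignment is replaced by one pointwise $E_u$-related to it. This is clear for atoms and connectives. For $\forall z$, give $z$ the same value on both sides. For $\Box$, the two assignments are also pointwise $E_v$-related when $uRv$. Now if $g(x)\,E_u\,g(y)$, the assignments $g[x'\mapsto g(x)]$ and $g[x'\mapsto g(y)]$ are pointwise $E_u$-related, so with $\hat A$ as above, $A$ and $A'$ have the same value under $g$. So the equality axioms are true in this model. It is an admissible model on the frame, and it refutes $A2$ if the frame is not confluent.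

Hence every frame validating $\mathbf{QK2}^{=}$ is confluent, and $\varphi$ is valid in it. With Step 1 this proves (c). $\blacksquare$
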